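# Minimal homeomorphisms of every entropy on hereditarily indecomposable continua

## 1. The dyadic solenoid and its time-$t$ maps

Start with the ring $\mathbb Z_2$ of 2-adic integers, a Cantor set, and the odometer $g(o)=o+1$. Modulo $2^n$ the orbit of any $o$ runs through all residues, so every orbit of $g$ is dense. Make this disconnected system connected by letting time flow: let
$$S=(\mathbb Z_2\times\mathbb R)/\big((o,x+1)\sim(o+1,x)\big),\qquad \varphi_t[o,x]=[o,x+t].$$
The space $S$ is compact (it is the image of $\mathbb Z_2\times[0,1]$) and it is the dyadic solenoid.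

For which $t$ is every orbit of the single map $\varphi_t$ dense? Consider
$$q_n:S\to\mathbb R/2^n\mathbb Z,\qquad q_n[o,x]=(o\bmod 2^n)+x .$$
This is well defined, since $(o,x+1)$ and $(o+1,x)$ both go to $o+x+1$. If $q_n[o,x]=q_n[o',x']$ for all $n$, then $i=x-x'$ is an integer and $o'-o\equiv i \pmod {2^n}$ for every $n$; so $o'=o+i$, $x'=x-i$ and $[o,x]=[o',x']$. Thus the $q_n$ together separate points, and by compactness $s\mapsto(q_n(s))_n$ is an embedding. Since $q_n$ is $q_{n+1}$ reduced modulo $2^n$, the sets $q_n^{-1}(U)$ with $U$ open form a base of $S$. Each $q_n$ is onto and carries $\varphi_t$ to the rotation by $t$ on a circle of length $2^n$. So $\varphi_t$ has all orbits dense exactly when $t/2^n$ is irrational for all $n$, that is, when $t$ is irrational. For $t=p/q$ one sees the failure at once: $[o,x]\mapsto e^{2\pi i qx}$ is a nonconstant continuous function invariant under $\varphi_t$.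

The space $S$ is connected, since the leaf $\{[o,x]:x\in\mathbb R\}$ of a point is connected and dense (it contains a $\varphi_t$-orbit with $t$ irrational). The map $\varphi_t$ has entropy $0$, because it is an isometry for the metric $\sum_n 2^{-n}\cdot 2^{-n}d_n(q_n(s),q_n(s'))$, where $d_n$ is arc length distance on $\mathbb R/2^n\mathbb Z$.

Nothing forces us to use the odometer. Put any homeomorphism $g$ of a Cantor set $C$ with all orbits dense in its place, to get a space $S_g$ with a flow $\varphi_t$. Since $\varphi_1[c,x]=[gc,x]$, the map $\varphi_1$ contains a copy of $g$, so $h_{top}(\varphi_1)\ge h_{top}(g)$; and for a flow $h_{top}(\varphi_t)=|t|\,h_{top}(\varphi_1)$, a textbook fact. In Section 5 we shall see that $\varphi_t$ has all orbits dense for a dense set of $t$, and in Section 12 that $h_{top}(g)=\infty$ can occur. So compact connected spaces with dense orbits and infinite entropy are available. But look at the small connected pieces of $S_g$: $\{[c,x]:0\le x\le1\}$ is an arc, and an arc is a union of two shorter arcs. Can one have the same dynamics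 on a space in which *no* connected piece, of any size, can be broken into two?

## 2. Hereditary indecomposability and the results on entropy

**Definition.** A metric space with at least two points is a *continuum* if it is compact and connected. A continuum $X$ is *indecomposable* if it is not the union of two of its proper subcontinua, and *hereditarily indecomposable* (HI) if every subcontinuum of $X$ is indecomposable.

An arc is decomposable. It is convenient to read HI as a statement on pairs: *if any two intersecting subcontinua of $X$ are nested, then $X$ is HI.* Indeed, if a subcontinuum $Y$ were the union of two proper subcontinua $K_1,K_2$, these would intersect because $Y$ is connected, and if one contained the other, the larger would be $Y$. In the arc $[0,3]$ the pair $[0,2],[1,3]$ intersects without being nested.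

**Definition.** A homeomorphism $F:X\to X$ is *minimal* if every orbit $\{F^n(x):n\in\mathbb Z\}$ is dense in $X$. Equivalently, the only nonempty closed $A$ with $F(A)=A$ is $X$.

For compact $X$, forward orbits of a minimal homeomorphism are then dense too, since $\omega$-limit sets are nonempty, closed and invariant. The same holds for minimal flows. Every homeomorphism of a compact space has a minimal set, that is, a nonempty closed invariant set on which it is minimal.

**Definition.** For a homeomorphism $T$ of a compact metric space $(X,d)$, a set $A$ is *$(m,\delta)$-separated* if any two distinct $a,a'\in A$ have $d(T^ia,T^ia')\ge\delta$ for some $0\le i<m$; $s_m(T,\delta)$ is the largest cardinality of such a set. A set $A$ is *$(m,\delta)$-spanning* for $K\subset X$ if each $x\in K$ has an $a\in A$ with $d(T^ix,T^ia)\le\delta$ for $0\le i<m$; $r_m(T,K,\delta)$ is the smallest cardinality of such a set. Put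
$$h(T,K)=\lim_{\delta\to0}\limsup_{m\to\infty}\tfrac1m\log r_m(T,K,\delta),$$
$$h_{top}(T)=\lim_{\delta\to0}\limsup_{m\to\infty}\tfrac1m\log s_m(T,\delta)=h(T,X).$$

The question, from the source "New Exotic Minimal Sets from Pseudo-Suspensions of Cantor Systems", is: does there exist a hereditarily indecomposable continuum supporting a minimal homeomorphism with infinite entropy? The answer is yes.

**Theorem 1.** There are an HI continuum $X$ and a minimal homeomorphism $F:X\to X$ with $h_{top}(F)=\infty$.

**Theorem 2.** For every $s\in[0,\infty]$ there are a one-dimensional HI continuum $X$, all of whose nondegenerate proper subcontinua are pseudo-arcs, and a minimal homeomorphism $F:X\to X$ with $h_{top}(F)=s$.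

Here a continuum is *arc-like* if for every $\varepsilon>0$ it maps continuously onto an arc with all point preimages of diameter $<\varepsilon$; this is equivalent to being *chainable*. The arc is an example. The pseudo-arc is a chainable HI continuum, and we use Bing's characterization (R. H. Bing, *Concerning hereditarily indecomposable continua*, Pacific J. Math. 1 (1951)): every nondegenerate chainable HI continuum is a pseudo-arc.

The simplest candidate, the pseudo-arc itself, is ruled out by hand: *an arc-like continuum has no minimal homeomorphism.* Let $F:X\to X$ be continuous and let $p:X\to[0,1]$ be onto with point preimages of diameter $<\varepsilon$. The function $p(F(x))-p(x)$ is $\ge0$ where $p(x)=0$ and $\le0$ where $p(x)=1$, so it vanishes at some $x$ by connectedness, and there $d(F(x),x)<\varepsilon$. As $\varepsilon\to0$, compactness gives a fixed point, whose orbit is not dense. So $X$ must be long in a way that no arc can imitate, as the solenoid is, although its proper subcontinua may be arc-like.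

## 3. Suspensions, thickened suspensions, and the sets $X_g$

**Definition.** A *minimal Cantor system* $(C,g)$ is a minimal homeomorphism $g$ of a Cantor set $C$.

It has no periodic points. Moreover, an infinite minimal system on a zero-dimensional compact metrizable space is a minimal Cantor system: if there were an isolated point, its orbit would be open, the complement closed and invariant, hence empty; the space would be compact and discrete, hence finite.

Let $I=[-1,1]$, $E=\mathbb R\times I$, $T_t(x,y)=(x+t,y)$, $\tau=T_1$, and $|\Phi-\Psi|_\infty=\sup_{z\in E}|\Phi(z)-\Psi(z)|$ with the Euclidean norm. For a minimal Cantor system put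
$$S_g=(C\times\mathbb R)/(c,x+1)\sim(g(c),x),\qquad M_g=(C\times E)/(c,\tau z)\sim(g(c),z),$$
with quotient maps $\pi(c,x)=[c,x]$ and $Q:C\times E\to M_g$. So
$$[c,x]=[c',x']\iff c'=g^ic,\ x'=x-i\ \text{ for some } i\in\mathbb Z,\qquad Q(c,z)=Q(c',z')\iff c'=g^ic,\ z'=\tau^{-i}z\ \text{ for some } i\in\mathbb Z. \tag{1}$$

These are quotients by the $\mathbb Z$-actions generated by $(c,x)\mapsto(gc,x-1)$ and $(c,z)\mapsto(gc,\tau^{-1}z)$, so $\pi$ and $Q$ are open. The orbit relations are closed: if $(c_k,x_k)\to(c,x)$ and $(g^{i_k}c_k,x_k-i_k)\to(c',x')$, then the integers $i_k$ converge, so they are eventually constant, and the limits are related; the same works for $M_g$. An open quotient by a closed relation is Hausdorff. Since $C\times[0,1]$ and $C\times[0,1]\times I$ meet every orbit, $S_g$ and $M_g$ are compact; they are second countable, hence metrizable. The map $Q(c,(x,y))\mapsto([c,x],y)$ is a homeomorphism $M_g\cong S_g\times I$. From (1), for each $z$ the map $c\mapsto Q(c,z)$ is injective (equal second coordinates force $i=0$); and since $g$ has no periodic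 points, for each $c$ the maps $x\mapsto[c,x]$ and $z\mapsto Q(c,z)$ are injective.

**Definition.** Let $\tilde F$ be a homeomorphism of $E$ commuting with $\tau$ and $\tilde P\subset E$ a closed set with $\tau(\tilde P)=\tilde P=\tilde F(\tilde P)$. Put
$$X_g=Q(C\times\tilde P),\qquad F_g:X_g\to X_g,\quad F_g(Q(c,z))=Q(c,\tilde F(z)).$$

The map $F_g$ is well defined because $\tilde F$ commutes with $\tau$, and it is a homeomorphism with inverse given by $\tilde F^{-1}$. The set $X_g$ is compact, since it is the image of $C\times(\tilde P\cap([0,1]\times I))$. The formula for $F_g$ does not mention $g$; the system enters when we renormalize. For $\tilde F=\tau$ we get $F_g(Q(c,z))=Q(c,\tau z)=Q(gc,z)$: each unit of progress in the strip costs one application of $g$. For $\tilde F=T_t$ and $\tilde P=\mathbb R\times\{0\}$ we recover $S_g$ with $\varphi_t$.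

Two sensible attempts stop at definite points. *Suspension alone* ($\tilde P$ a line) gives the right entropy, but its subcontinua in a leaf are arcs; as long as one moves the line by homeomorphisms of the line nothing changes. *The strip alone*, that is, $P=\tilde P/\tau$ in the annulus $E/\tau$ with the map $f$ induced by $\tilde F$, offers room to fold the line into something HI, by an Anosov–Katok scheme: take $\tilde F$ as a rapid limit of conjugates of rational translations $T_{p_n/q_n}$. But then $f^{q_n}\to\mathrm{id}$ uniformly, and we shall check in Section 11 that this forces $h_{top}(f)=0$. The plan is to use both: do all the folding in the strip, identically over every $c\in C$, and let $g$ supply the entropy. The construction combines an Anosov–Katok/Handel scheme with a suspension over a Cantor system, in the spirit of work of Boroński, Clark and Oprocha; the proof does not rely on their results.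

**Definition.** A minimal Cantor system $(C,g)$ is an *almost one-to-one extension* of $(C_0,g_0)$ if there are a factor map $\varrho:(C,g)\to(C_0,g_0)$ and $c\in C$ with $\varrho^{-1}(\varrho(c))=\{c\}$.

*Example.* Let $v$ be the 2-adic valuation and let $Y$ be the set of $(o,y)\in\mathbb Z_2\times\{0,1\}^{\mathbb Z}$ with $y_i\equiv v(o+i)\pmod 2$ whenever $o+i\ne0$; the map is $(o,y)\mapsto(o+1,(y_{i+1})_i)$. Since $v$ is locally constant off $0$, $Y$ is closed. Over $o\notin\mathbb Z$ there is one point, over $o=-p\in\mathbb Z$ there are two, as $y_p$ is free. The system is minimal: given $(o,y),(o',y')\in Y$ and $m$, take $n$ large, in particular larger than $v(o'+i)$ for all $|i|\le m$ with $o'+i\ne0$. Any $k$ with $o+k\equiv o'\pmod{2^n}$ gives $y_{i+k}=y'_i$ for those $i$. If $o'=-p$ with $|p|\le m$, choose $N\in\{n,n+1\}$ with the parity of $y'_p$ and $k$ with $o+k+p\equiv2^N\pmod{2^{N+1}}$; then $o+k\equiv o'\pmod{2^n}$ and $y_{p+k}=y'_p$ as well. So $Y$ is an almost one-to-one extension of the odometer.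

**Theorem 3.** Let $(C_0,g_0)$ be a minimal Cantor system. There are $\tilde F,\tilde P$ as above and $\alpha\in[\frac14,\frac34]$ such that:

(1) for every minimal Cantor system $(C,g)$, $X_g$ is a one-dimensional HI continuum all of whose nondegenerate proper subcontinua are pseudo-arcs;

(2) for every minimal Cantor system $(C,g)$, $h_{top}(F_g)=\alpha\,h_{top}(g)$;

(3) $F_g$ is minimal for $g=g_0$, and for every minimal Cantor system $g$ that is an almost one-to-one extension of $g_0$.

Theorem 1 needs only $g=g_0$ with $h_{top}(g_0)=\infty$ and the inequality $h_{top}(F_g)\ge\alpha\,h_{top}(g)$. Besides textbook facts, two published theorems are used: Bing's characterization (only for the statement on proper subcontinua) and a fibre inequality of Bowen (only for the upper bound in (2)). Neither is needed for Theorem 1.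

## 4. Crooked functions

We need a way of folding a line that destroys non-nested pairs. Suppose two overlapping intervals meet at $w$, one reaching left to $A$, the other reaching right to $B$. If the fold is such that on the way from $A$ to $B$ one passes a point $c$ that lands near the image of $B$, and *after that* a point $d$ that lands near the image of $A$, then wherever $w$ lies we win: if $c\le w$, the left interval already comes near the image of $B$, and if $c>w$, then $d>w$ and the right interval comes near the image of $A$.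

**Definition.** A continuous $\sigma:[0,1]\to\mathbb R$ is *$\varepsilon$-crooked* if for all $u\le v$ there are $u\le c\le d\le v$ with $|\sigma(c)-\sigma(v)|\le\varepsilon$ and $|\sigma(d)-\sigma(u)|\le\varepsilon$.

*Example.* The linear map $\sigma(x)=2x$ is $\varepsilon$-crooked exactly when $\varepsilon\ge1$: for $u=0,v=1$ we need $\sigma(c)\ge2-\varepsilon$ and $\sigma(d)\le\varepsilon$ with $c\le d$, so $2-\varepsilon\le\varepsilon$; conversely midpoints $c=d=\frac{u+v}2$ work for $\varepsilon=1$. A linear map onto $[0,3]$ is not 1-crooked: $u=0$, $v=1$ would need $\sigma(c)\ge2$ and then $\sigma(d)\le1$. The zigzag $0\to2\to1\to3$ supplies exactly this: $c$ at the first peak, $d$ at the following valley. It is $\tau_3$ below. The next one, $\tau_4$, is $0\to2\to1\to3\to1\to3\to2\to4$.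

If $\sigma$ is $\varepsilon$-crooked, so is its reversal $x\mapsto\sigma(1-x)$: given $u\le v$, take $c,d$ for $(1-v,1-u)$ and use $1-d\le1-c$ in place of $c\le d$. Reparametrization does not affect crookedness.

**Lemma 1.** For $n\ge1$ there is a 1-crooked surjection $\tau_n:[0,1]\to[0,n]$ with $\tau_n(0)=0$, $\tau_n(1)=n$. Hence for every $\varepsilon>0$ there is an $\varepsilon$-crooked surjection $\sigma:[0,1]\to[0,2]$ with $\sigma(0)=0$, $\sigma(1)=2$.

*Proof.* For $n=1,2$ take $\tau_n$ linear and $c=d=\frac{u+v}2$; the error is at most $n/2\le1$. For $n\ge3$ let $\tau_n$ be the reparametrized concatenation of $P_1=\tau_{n-1}$ (from $0$ to $n-1$), $P_2=1+{}$the reversal of $\tau_{n-2}$ (from $n-1$ to $1$), and $P_3=1+\tau_{n-1}$ (from $1$ to $n$). The ranges are $[0,n-1]$, $[1,n-1]$, $[1,n]$, and by induction each piece is 1-crooked. Let $u\le v$ have values $s,t$. If $u,v$ lie in one piece we are done. Otherwise there are three cases.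

*$u\in P_1$, $v\in P_2$.* If $t\ge s$, then $P_1$ takes the value $t$ at some $v'\ge u$, since it ends at $n-1\ge t$; the points $c\le d$ that $P_1$ provides for $(u,v')$ lie in $[u,v]$ and serve for $(u,v)$, because $v'$ has the same value as $v$. If $t<s$, then $P_2$ takes the value $s$ at some $u'\le v$, since it starts at $n-1\ge s$; use $(u',v)$ in $P_2$.

*$u\in P_2$, $v\in P_3$.* If $t\le s$, then $P_2$ takes the value $t$ at some $v'\ge u$, since it ends at $1\le t$; use $(u,v')$. If $t>s$, then $P_3$ takes the value $s$ at some $u'\le v$, since it starts at $1\le s$; use $(u',v)$.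

*$u\in P_1$, $v\in P_3$.* Let $t'=\min(t,n-1)$ and $s'=\max(s,1)$. Both lie in $[1,n-1]$, the range of $P_2$, and are within $1$ of $t$ and $s$. If $t'\ge s'$, then $P_2$ takes the value $t'$ at some $c$ and later, since it ends at $1$, the value $s'$ at some $d\ge c$. If $t'<s'$, then $t'<n-1$ gives $t'=t$, and $s'>1$ gives $s'=s$. On $P_2$ choose $u'$ with value $s$ and a later $v'$ with value $t$ (possible as $s>t\ge1$), and use crookedness of $P_2$ for $(u',v')$.

For the last claim take $\sigma=\frac2m\tau_m$ with $2/m\le\varepsilon$. $\square$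

We want to fold the whole line periodically. For $\kappa>0$ let $\theta:\mathbb R\to[0,1]$ be the $\kappa$-periodic tent with $\theta(x)=2x/\kappa$ on $[0,\kappa/2]$ and $\theta(x)=2-2x/\kappa$ on $[\kappa/2,\kappa]$. The intervals $[m\kappa/2,(m+1)\kappa/2]$, $m\in\mathbb Z$, are its *branches*; $\theta$ maps each affinely onto $[0,1]$.

**Lemma 2.** Let $\sigma$ be $\varepsilon$-crooked and $\psi=\sigma\circ\theta$. For all $a<b$ in $\mathbb R$ there are $a\le c\le d\le b$ with $|\psi(c)-\psi(b)|\le\varepsilon$ and $|\psi(d)-\psi(a)|\le\varepsilon$.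

*Proof.* If $a\le b$ lie in one branch, use crookedness of $\sigma$ or of its reversal. Next suppose $[a,b]$ contains a branch $B$. Choose $a',b'\in B$ with $\theta(a')=\theta(a)$, $\theta(b')=\theta(b)$. If $b'\le a'$, take $c=b'$, $d=a'$, with zero error. If $a'<b'$, apply the one-branch case to $(a',b')$. Finally suppose neither holds. If no branch endpoint were in $(a,b)$, the two points would share a branch, and if two were, $[a,b]$ would contain a branch; so exactly one endpoint $e$ satisfies $a<e<b$, the points $a,b$ lie in the two branches adjacent at $e$, and $\theta$ is symmetric about $e$. If $b-e\le e-a$, then $a\le2e-b\le e$ and $\psi(2e-b)=\psi(b)$; apply the one-branch case to $(a,2e-b)$. Otherwise apply it to $(2e-a,b)$. $\square$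

## 5. Minimal times of a suspension flow

Let $\varphi_t[c,x]=[c,x+t]$ on $S=S_g$. This flow is minimal: if $A\neq\emptyset$ is closed and flow-invariant, then $D=\{c:[c,0]\in A\}$ is nonempty and closed, and $[gc,0]=[c,1]$ shows $g(D)=D$; so $D=C$ and $A=S$. Leaves $\pi(\{c\}\times\mathbb R)$ are dense and connected, so $S$ is connected.

As for the solenoid, no rational time is minimal: $[c,x]\mapsto e^{2\pi iqx}$ is well defined, nonconstant and invariant under $\varphi_{p/q}$. Our approximations in Section 6 will be conjugate to rational translations, so none of them will be minimal. What saves us is that near every rational time there is a minimal one.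

**Lemma 3.** The set of $t>0$ for which $\varphi_t$ is a minimal homeomorphism of $S$ is dense in $(0,\infty)$.

*Proof.* **Step 1: a dense set of times with one dense orbit.** For nonempty open $U\subset S$ the set
$$\mathcal W_U=\{(t,s):\exists k\ge1,\ \varphi_{kt}(s)\in U\}$$
is open in $(0,\infty)\times S$. It is dense: given $(t_0,s)$, there are arbitrarily large $r$ with $\varphi_r(s)\in U$; for $k=\lceil r/t_0\rceil$ we have $(r/k,s)\in\mathcal W_U$, and $r/k\to t_0$ as $r\to\infty$. Intersect the $\mathcal W_U$ over a countable base of $S$. By Baire's theorem in the locally compact space $(0,\infty)\times S$ the intersection is dense, so it meets $J\times S$ for every nonempty open interval $J\subset(0,\infty)$. So for a dense set of $t$ some $s$ has a dense forward $\varphi_t$-orbit.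

**Step 2: one dense orbit suffices here.** Fix such $t,s$ and let $Z$ be any $\varphi_t$-minimal set. Then $\bigcup_{0\le r\le t}\varphi_r(Z)$ is compact, and it is flow-invariant because $\varphi_t(Z)=Z$; so it equals $S$. Hence $s\in\varphi_r(Z)$ for some $r$. As $\varphi_r(Z)$ is closed and $\varphi_t$-invariant, it contains the orbit closure of $s$, so $\varphi_r(Z)=S$ and $Z=S$. $\square$

## 6. The inductive construction in the strip

Fix $(C_0,g_0)$ with a metric $d_0$. All maps of $E$ below commute with $\tau$. Such a continuous map is uniformly continuous (check on $[-1,2]\times I$ and translate) and at finite $|\cdot|_\infty$-distance from the identity (the difference is $\tau$-periodic).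

We build homeomorphisms $\tilde H_n=\tilde h_1\cdots\tilde h_n$ of $E$, heights $j_n\downarrow0$ with $J_n=[-j_n,j_n]$, and rationals $\alpha_n=p_n/q_n>0$ with $p_n,q_n\in\mathbb N$, and put
$$\tilde F_n=\tilde H_nT_{\alpha_n}\tilde H_n^{-1},\qquad \tilde P_n=\tilde H_n(\mathbb R\times J_n).$$
So $\tilde P_n$ is a thin tube around the curve $\tilde H_n(\mathbb R\times\{0\})$, and $\tilde F_n$ slides it along itself. The new tube runs inside the old one in a crooked way. A folding $f_n:\mathbb R\to\mathbb R$ of the line is not injective, so it is not a homeomorphism of the line; in the strip we may realize it by lifting the line to varying heights before shearing, so that points with the same $f_n$-value sit at different heights.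

Start: $\tilde H_0=\mathrm{id}$, $j_0=1$, $\alpha_0=\frac12$, $N_0=1$, $\tilde F_0=T_{1/2}$. At stage $n\ge1$ choose, in order, the following.

**Step (a): the scale that must be controlled.** By uniform continuity choose $\varepsilon_n>0$ such that $|x-x'|\le\varepsilon_n$ implies $|\tilde H_{n-1}(x,0)-\tilde H_{n-1}(x',0)|<\frac1n$.

**Step (b): the crooked folding.** Let $\kappa_n=\frac1{Nq_{n-1}}$ with $N\in\mathbb N$ so large that $\kappa_n\le\min(\frac14,\frac{\varepsilon_n}{12})$. Let $\sigma_n:[0,1]\to[0,2]$ be $\frac{\varepsilon_n}2$-crooked as in Lemma 1, let $\theta_n$ be the tent of period $\kappa_n$, and put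
$$\psi_n=\sigma_n\circ\theta_n,\qquad f_n(x)=x+\psi_n(x).$$
The amplitude is $2$ at every stage, while the period $\kappa_n$ is tiny.

**Step (c): the homeomorphism that realizes the folding.** Let $j=j_{n-1}$ and $v(x)=\frac j2\theta_n(x)\in[0,\frac j2]$. On $\mathbb R\times J_{n-1}$ let $V(x,y)=(x,V_x(y))$, where $V_x$ is the homeomorphism of $J_{n-1}$ that is affine on $[-j,0]$ and on $[0,j]$ with $-j\mapsto-j$, $0\mapsto v(x)$, $j\mapsto j$. Let $U(x,y)=(x+\mu(y),y)$ with
$$\mu=0\ \text{ on }[-j,0],\qquad \mu(y)=\sigma_n(2y/j)\ \text{ on }[0,\tfrac j2],\qquad \mu(y)=4(1-y/j)\ \text{ on }[\tfrac j2,j];$$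
$\mu$ is continuous since $\sigma_n(0)=0$ and $\sigma_n(1)=2$. Put $\tilde h_n=U\circ V$ on $\mathbb R\times J_{n-1}$ and $\tilde h_n=\mathrm{id}$ elsewhere. Since $U\circ V$ is the identity on $y=\pm j$, this is a homeomorphism of $E$; it preserves $\mathbb R\times J_{n-1}$ and is the identity off this set. It commutes with $T_{\kappa_n}$, because $V_x$ is $\kappa_n$-periodic in $x$; hence it commutes with $T_{\alpha_{n-1}}$ and $\tau$, since $\alpha_{n-1}$ and $1$ are integer multiples of $\kappa_n$. Finally, as $\mu(v(x))=\sigma_n(\theta_n(x))=\psi_n(x)$,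
$$\tilde h_n(x,0)=(x+\mu(v(x)),v(x))=(f_n(x),v(x)).$$
Put $\tilde H_n=\tilde H_{n-1}\tilde h_n$ and $C_n=|\tilde H_n-\mathrm{id}|_\infty=|\tilde H_n^{-1}-\mathrm{id}|_\infty$.

**Step (d): thin the tube.** Choose $j_n\in(0,j_{n-1}/2]$ with $|\tilde h_n(x,y)-\tilde h_n(x,0)|<\kappa_n$ for $|y|\le j_n$ and all $x$, and $\operatorname{diam}\tilde H_n(\{x\}\times J_n)<\frac1n$ for all $x$.

**Step (e): a continuity modulus.** Choose $\delta_n>0$ such that $|w-w'|<\delta_n$ implies $|\tilde H_n(w)-\tilde H_n(w')|<\frac1n$.

**Step (f): the new speed, and a finite-time form of minimality.** Choose a positive rational $\alpha_n$ with $|\alpha_n-\alpha_{n-1}|<2^{-n}$ and an integer $N_n\ge\max(q_n,n(2C_n+1))$ such that: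

($E_n$) $|\tilde F_n^k-\tilde F_{n-1}^k|_\infty<2^{-n-2}$ for $|k|\le\max_{i<n}N_i$;

($D_n$) for all $c,c'\in C_0$, $x\in\mathbb R$, $x'\in[-C_n,C_n+1]$ there are $0\le k\le N_n$ and $i\in\mathbb Z$ with $|x+k\alpha_n-i-x'|<\delta_n$ and $d_0(g_0^ic,c')<\frac1n$.

Condition ($D_n$) is where the Cantor system enters: within $N_n$ steps at speed $\alpha_n$ the flow brings the position along the strip and the Cantor coordinate close to prescribed targets *at the same time*. Condition ($E_n$) protects what was achieved during the first $N_i$ steps at earlier stages $i$.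

**Step (f) is possible.** *For ($E_n$):* since $\tilde h_n$ commutes with $T_{\alpha_{n-1}}$,
$$\tilde F_{n-1}^k=\tilde H_n\tilde h_n^{-1}T_{k\alpha_{n-1}}\tilde h_n\tilde H_n^{-1}=\tilde H_nT_{k\alpha_{n-1}}\tilde H_n^{-1},$$
while $\tilde F_n^k=\tilde H_nT_{k\alpha_n}\tilde H_n^{-1}$. By uniform continuity of $\tilde H_n$, ($E_n$) holds as soon as $\alpha_n$ is close enough to $\alpha_{n-1}$.

*For ($D_n$):* by Lemma 3 pick $t^*>0$ as close to $\alpha_{n-1}$ as we like with $\varphi_{t^*}$ minimal on $S_{g_0}$. Pick a finite $\Lambda\subset C_0\times[-C_n,C_n+1]$ such that every $(c',x')$ in this product has some $(c_1,x_1)\in\Lambda$ with $d_0(c',c_1)<\frac1{2n}$ and $|x'-x_1|<\frac{\delta_n}2$. For $\lambda=(c_1,x_1)\in\Lambda$ the set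
$$O_\lambda=\pi\big(B(c_1,\tfrac1{2n})\times(x_1-\tfrac{\delta_n}2,x_1+\tfrac{\delta_n}2)\big)$$
is open and nonempty. Forward $\varphi_{t^*}$-orbits are dense, so for each $\lambda$ the open sets $\{(t,s):\varphi_{kt}(s)\in O_\lambda\}$, $k\ge0$, cover $\{t^*\}\times S_{g_0}$. By compactness finitely many $k$ suffice, and by the tube lemma they cover a neighborhood: there are $N$ and $\eta>0$ such that for $|t-t^*|<\eta$, all $s$ and all $\lambda\in\Lambda$, some $0\le k\le N$ has $\varphi_{kt}(s)\in O_\lambda$. Take $\alpha_n$ rational with $|\alpha_n-t^*|<\eta$ and close enough to $\alpha_{n-1}$, and then $N_n\ge N$. Now let $c,c',x,x'$ be as in ($D_n$), choose $\lambda$ close to $(c',x')$, and let $k\le N$ with $[c,x+k\alpha_n]\in O_\lambda$. By (1) there is $i\in\mathbb Z$ with $d_0(g_0^ic,c_1)<\frac1{2n}$ and $|x+k\alpha_n-i-x_1|<\frac{\delta_n}2$. The triangle inequality gives ($D_n$). The rational speed $\alpha_n$ is not minimal, but for $N_n$ steps it behaves like the minimal speed $t^*$.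

## 7. The limit homeomorphism and its invariant set

**Step 1: $\tilde F_n$ converges to a homeomorphism.** As $N_0=1$, ($E_n$) applies to $k=\pm1$, so $\tilde F_n$ and $\tilde F_n^{-1}$ are uniformly Cauchy, with continuous limits $\tilde F$ and $G$ commuting with $\tau$. From
$$|\tilde FG-\mathrm{id}|_\infty\le|\tilde FG-\tilde F\tilde F_n^{-1}|_\infty+|\tilde F\tilde F_n^{-1}-\tilde F_n\tilde F_n^{-1}|_\infty\to0$$
(the first term by uniform continuity of $\tilde F$, the second is at most $|\tilde F-\tilde F_n|_\infty$) and the symmetric estimate for $G\tilde F$, we get $G=\tilde F^{-1}$. In the same way, by induction on $|k|$, $\tilde F_n^k\to\tilde F^k$ uniformly for every $k\in\mathbb Z$. Summing ($E_m$) over $m>n$,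
$$|\tilde F^k-\tilde F_n^k|_\infty\le2^{-n-2}\quad(|k|\le N_n,\ n\ge0),\qquad|\tilde F-T_{1/2}|_\infty\le\tfrac14. \tag{2}$$
So each application of $\tilde F$ increases the first coordinate by an amount in $[\frac14,\frac34]$. Let $\alpha=\lim\alpha_n\ge0$, which exists since $|\alpha_n-\alpha_{n-1}|<2^{-n}$.

**Step 2: the invariant set.** Put $\tilde P=\bigcap_n\tilde P_n$. Since $\tilde h_n$ preserves $\mathbb R\times J_{n-1}\supset\mathbb R\times J_n$, we have $\tilde P_n\subset\tilde P_{n-1}$. The $\tilde P_n$ are closed, nonempty and $\tau$-invariant, so $\tilde P\cap([0,1]\times I)\ne\emptyset$ by compactness, and $\tau(\tilde P)=\tilde P$. For $m\ge n$ write $\tilde H_m=\tilde H_nG_{n,m}$ with $G_{n,m}=\tilde h_{n+1}\cdots\tilde h_m$. Each factor preserves a strip contained in $\mathbb R\times J_n$ and is the identity off that strip, so $G_{n,m}$ preserves $\mathbb R\times J_n$. Hence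
$$\tilde F_m(\tilde P_n)=\tilde H_nG_{n,m}T_{\alpha_m}G_{n,m}^{-1}(\mathbb R\times J_n)=\tilde P_n .$$
Letting $m\to\infty$, as $\tilde P_n$ is closed, $\tilde F^{\pm1}(\tilde P_n)\subset\tilde P_n$. So $\tilde F(\tilde P_n)=\tilde P_n$ for all $n$ and $\tilde F(\tilde P)=\tilde P$.

**Step 3: coordinates on $\tilde P$.** For $z\in\tilde P$ write $(x_n(z),y_n(z))=\tilde H_n^{-1}(z)$. Then $|y_n(z)|\le j_n$, $x_n\circ\tau=x_n+1$ and $|x_n-\mathrm{pr}_1|\le C_n$. Since $(x_{n-1},y_{n-1})=\tilde h_n(x_n,y_n)$, and $\tilde h_n(x_n,0)$ has first coordinate $f_n(x_n)$, step (d) gives for $n\ge1$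
$$|x_{n-1}(z)-f_n(x_n(z))|\le\kappa_n. \tag{3}$$
If $x_n(z)=x_n(z')$, both points lie in one set $\tilde H_n(\{x\}\times J_n)$, so for $n\ge1$
$$x_n(z)=x_n(z')\ \Rightarrow\ |z-z'|<\tfrac1n. \tag{4}$$
Finally, for $n\ge2$, $z$ is within $\frac1{n-1}$ of $\tilde H_{n-1}(x_{n-1}(z),0)$ by (d) at stage $n-1$, and likewise for $z'$; so by (a)
$$|x_{n-1}(z)-x_{n-1}(z')|\le\varepsilon_n\ \Rightarrow\ |z-z'|\le\tfrac1n+\tfrac2{n-1}. \tag{5}$$
Up to small errors, then, $\tilde P$ is a line seen at ever finer stages, with bonding maps $f_n$ from stage $n$ to stage $n-1$.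

**Step 4: a uniform rotation number.** For every $\eta>0$ there is $C_\eta\ge0$ with
$$|\mathrm{pr}_1\tilde F^k(z)-\mathrm{pr}_1z-k\alpha|\le\eta k+C_\eta\qquad(k\ge0,\ z\in E). \tag{6}$$
Indeed, for $m\ge1$ the map $\tilde F_m^{N_m}=\tilde H_mT_{N_m\alpha_m}\tilde H_m^{-1}$ changes first coordinates by $N_m\alpha_m$ up to an error $\le2C_m$. By (2), $\tilde F^{N_m}$ does so up to an error $\le2C_m+1\le N_m/m$. Choose $m$ with $\frac1m+|\alpha_m-\alpha|\le\eta$. For $k=aN_m+r$, $0\le r<N_m$, the left side of (6) is at most
$$a\big(\tfrac{N_m}m+N_m|\alpha_m-\alpha|\big)+r\big(\tfrac34+\alpha\big)\le\eta k+N_m\big(\tfrac34+\alpha\big)=:\eta k+C_\eta .$$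
Dividing (6) by $k$ and using that each step increases $\mathrm{pr}_1$ by an amount in $[\frac14,\frac34]$, we get $\alpha\in[\frac14,\frac34]$.

## 8. Intersecting compact connected subsets of $\tilde P$ are nested

Two features of $f_n$ matter. It oscillates with amplitude $2$ over a tiny period, so a set that is long at stage $n$ is longer by $1$ at stage $n-1$; this forces every compact connected set to be short at late stages. And $\psi_n$ is crooked, which acts on short intervals.

**Lemma 4.** Let $\tilde K\subset\tilde P$ be nonempty, compact and connected, and let $\ell_n=|x_n(\tilde K)|$ be the length of the interval $x_n(\tilde K)$. Then $\ell_n<2\kappa_n$ for all large $n$.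

*Proof.* Suppose $\ell_n\ge2\kappa_n$ and $x_n(\tilde K)=[u,v]$. As $\psi_n$ has period $\kappa_n$ and takes the values $0$ and $2$, choose $x'\in[u,u+\kappa_n]$ with $\psi_n(x')=0$, $x''\in[v-\kappa_n,v]$ with $\psi_n(x'')=2$, and $z',z''\in\tilde K$ with $x_n(z')=x'$, $x_n(z'')=x''$. Then $x''-x'\ge\ell_n-2\kappa_n$, and by (3)
$$\ell_{n-1}\ge f_n(x'')-f_n(x')-2\kappa_n\ge\ell_n+2-4\kappa_n\ge\ell_n+1 .$$
If this happened for all $n\ge1$, we would get $\ell_0\ge n$ for all $n$, which is impossible since $\ell_0<\infty$. So $\ell_{n_1}<2\kappa_{n_1}$ for some $n_1\ge1$. If $n>n_1$ and $\ell_{n-1}<2\kappa_{n-1}\le\frac12$, then $\ell_{n-1}<1$, which excludes $\ell_n\ge2\kappa_n$. Induct on $n>n_1$. $\square$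

**Lemma 5.** If $\tilde K_1,\tilde K_2\subset\tilde P$ are compact and connected with $\tilde K_1\cap\tilde K_2\ne\emptyset$, then $\tilde K_1\subset\tilde K_2$ or $\tilde K_2\subset\tilde K_1$.

*Proof.* **Step 1: pass to a late stage.** Suppose $a\in\tilde K_1\setminus\tilde K_2$ and $b\in\tilde K_2\setminus\tilde K_1$. Take $n\ge2$ so large that $\ell_n<2\kappa_n$ for both sets and
$$\tfrac1n+\tfrac2{n-1}<\min\big(\mathrm{dist}(a,\tilde K_2),\mathrm{dist}(b,\tilde K_1)\big).$$
Let $I_i=x_n(\tilde K_i)$, $A=x_n(a)$, $B=x_n(b)$. If $A\in I_2$, then (4) would give a point of $\tilde K_2$ within $\frac1n$ of $a$; so $A\in I_1\setminus I_2$, and likewise $B\in I_2\setminus I_1$. By symmetry assume $A<B$.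

**Step 2: locate the overlap.** Let $w\in I_1\cap I_2$. If $w\le A$, then $A\in[w,B]\subset I_2$; if $w\ge B$, then $B\in[A,w]\subset I_1$; both are impossible. So $A<w<B$, $[A,w]\subset I_1$, $[w,B]\subset I_2$, and $B-A<4\kappa_n$.

**Step 3: use crookedness.** By Lemma 2 for $\psi_n$, and since $f_n(x)=x+\psi_n(x)$, there are $A\le c\le d\le B$ with
$$|f_n(c)-f_n(B)|\le\tfrac{\varepsilon_n}2+4\kappa_n,\qquad|f_n(d)-f_n(A)|\le\tfrac{\varepsilon_n}2+4\kappa_n .$$
If $c\le w$, then $c\in I_1$; pick $z\in\tilde K_1$ with $x_n(z)=c$. By (3) applied to $z$ and $b$,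
$$|x_{n-1}(z)-x_{n-1}(b)|\le\tfrac{\varepsilon_n}2+6\kappa_n\le\varepsilon_n,$$
so (5) gives $\mathrm{dist}(b,\tilde K_1)\le\frac1n+\frac2{n-1}$, a contradiction. Hence $d\ge c>w$ and $d\in I_2$. Pick $z\in\tilde K_2$ with $x_n(z)=d$; in the same way $|x_{n-1}(z)-x_{n-1}(a)|\le\varepsilon_n$ and $\mathrm{dist}(a,\tilde K_2)\le\frac1n+\frac2{n-1}$, a contradiction. $\square$

Crookedness is used in Step 3 alone, and the order $c\le d$ is what makes the case distinction close. If $\sigma_n$ were linear, then along an increasing branch $f_n$ would be increasing, and $[A,w]$ would have no reason to come near $f_n(B)$.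

## 9. Hereditary indecomposability of $X_g$

To pass from the strip to $X_g$ we lift proper subcontinua of $X_g$ to compact subsets of $\tilde P$. First we need this on the level of $S_g$.

**Lemma 6.** Every nonempty proper closed connected $L\subset S_g$ is of the form $\pi(\{c\}\times[u,v])$, $u\le v$.

*Proof.* Let $[c_0,x_0]\notin L$. Applying $\varphi_{-x_0}$ we may assume $x_0=0$. The set $\{c:[c,0]\notin L\}$ is open, so choose a clopen $D\ni c_0$ with $\pi(D\times\{0\})\cap L=\emptyset$. By minimality the first return time $r:D\to\mathbb N$ of $g$ to $D$ is well defined and locally constant, and every leaf meets $\pi(D\times\{0\})$ at times unbounded in both directions. Measuring time from the last visit, every point of $S_g\setminus\pi(D\times\{0\})$ has a representation $[c,x]$ with $c\in D$, $0<x<r(c)$. It is unique: for two different ones, name them so that the second is $(g^ic,x-i)$ with $i\ge1$; then $g^ic\in D$ and $0<i<x<r(c)$, contradicting the definition of $r(c)$. The map $[c,x]\mapsto c\in D$ is continuous, since the preimage of a clopen $D'\subset D$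 is $\pi(\{(c,x):c\in D',\,0<x<r(c)\})$, which is open. Hence it is constant on the connected set $L$, so $L\subset\pi(\{c\}\times(0,r(c)))$. As $x\mapsto[c,x]$ is an embedding of $[0,r(c)]$, $L$ is the image of a compact interval. $\square$

In particular $S_g$ itself is indecomposable: two proper subcontinua lie in two leaves, while $C$ is uncountable and each leaf contains only countably many of the distinct points $[c,0]$. It is not HI, by Section 1.

*Proof of Theorem 3(1).* Let $(C,g)$ be any minimal Cantor system and $d$ a metric on $M_g$. Let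
$$\omega(\delta)=\sup\{d(Q(c,z),Q(c,z')):c\in C,\ |z-z'|\le\delta\}.$$
Then $\omega(\delta)\to0$ as $\delta\to0$: using $Q(c,z)=Q(g^ic,\tau^{-i}z)$ we may take $z\in[0,1]\times I$, and then apply uniform continuity of $Q$ on $C\times[-1,2]\times I$.

**Step 1: $X_g$ is a continuum.** The sets $C\times\tilde P_n$ are closed and invariant under the $\mathbb Z$-action, so $X_g=\bigcap_nQ(C\times\tilde P_n)$. The homeomorphism $Q(c,z)\mapsto Q(c,\tilde H_n^{-1}z)$ of $M_g$ carries $Q(C\times\tilde P_n)$ to a copy of $S_g\times J_n$, which is compact and connected. So $X_g$ is a nested intersection of compact connected sets, hence compact and connected. It is infinite because $c\mapsto Q(c,z)$ is injective.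

**Step 2: maps to $S_g$ with small fibres, and the dimension.** Define $p_n:X_g\to S_g$ by $p_n(Q(c,z))=[c,x_n(z)]$. It is well defined, since $[gc,x_n(\tau^{-1}z)]=[gc,x_n(z)-1]=[c,x_n(z)]$, and continuous. If $p_n(\xi)=p_n(\xi')$, then by (1) we may choose representatives $\xi=Q(c,z)$, $\xi'=Q(c,z')$ with $x_n(z)=x_n(z')$. By (4) the fibres of $p_n$ have diameter $\le\omega(\frac1n)\to0$.

Now $S_g$ is the union of $\pi(C\times[0,\frac12])$ and $\pi(C\times[\frac12,1])$, each homeomorphic to a zero-dimensional compactum times an interval, so $\dim S_g=1$. Given $\varepsilon>0$, take $n$ with $\omega(\frac1n)<\varepsilon$. By compactness each point of $S_g$ has a neighborhood whose $p_n$-preimage has diameter $<\varepsilon$. Refine these to an open cover of $S_g$ in which no point lies in more than two sets and pull it back to $X_g$. So $\dim X_g\le1$, and as $X_g$ is connected with more than one point, $\dim X_g=1$.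

**Step 3: lifting proper subcontinua.** Let $K\subsetneq X_g$ be closed, connected and nonempty, and $b\in X_g\setminus K$. If $p_n(b)\in p_n(K)$ for infinitely many $n$, then $d(b,K)\le\omega(\frac1n)$ for these $n$, so $d(b,K)=0$, a contradiction. So $p_n(K)\ne S_g$ for some $n$, and by Lemma 6 $p_n(K)=\pi(\{c\}\times[u,v])$. Put
$$\tilde K=\{z\in\tilde P:Q(c,z)\in K\},$$
a closed set. We claim that $Q(c,\cdot):\tilde K\to K$ is a homeomorphism and $\tilde K$ is compact and connected. It is onto: each $\xi=Q(c',z')\in K$ has $[c',x_n(z')]=[c,x]$ with $x\in[u,v]$, so $c=g^ic'$ for some $i$ and $\xi=Q(c,\tau^{-i}z')$. It is injective by Section 3. For $z\in\tilde K$ we have $[c,x_n(z)]\in\pi(\{c\}\times[u,v])$, and by injectivity of $x\mapsto[c,x]$, $x_n(z)\in[u,v]$. As $|x_n-\mathrm{pr}_1|\le C_n$, $\tilde K$ is bounded, hence compact. So $Q(c,\cdot):\tilde K\to K$ is a homeomorphism, and $\tilde K$ is connected. Replacing the base point $c$ by $g^ic$ replaces $\tilde K$ by $\tau^{-i}\tilde K$.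

**Step 4: $X_g$ is HI.** Let $K_1,K_2\subset X_g$ be intersecting subcontinua, neither containing the other. Both are proper, so they lift, with base points $c_1,c_2$. A common point $Q(c_1,z_1)=Q(c_2,z_2)$ gives $c_2=g^ic_1$ for some $i$, so we may take $c_1=c_2=c$. By injectivity of $Q(c,\cdot)$ the lifts $\tilde K_1,\tilde K_2\subset\tilde P$ intersect and are not nested, contradicting Lemma 5. Hence intersecting subcontinua of $X_g$ are nested, and by Section 2 $X_g$ is HI.

**Step 5: proper subcontinua.** Let $K$ be a nondegenerate proper subcontinuum with lift $\tilde K$. For $n$ with $\frac1n<\operatorname{diam}\tilde K$, (4) shows that the interval $x_n(\tilde K)$ is not a point, and that $x_n:\tilde K\to x_n(\tilde K)$ is a map onto an arc with fibres of diameter $\le\frac1n$. So $\tilde K$, and with it $K$, is arc-like, that is, chainable; and it is HI. By Bing's theorem $K$ is a pseudo-arc. $\square$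

The minimality of $F_g$ played no role here, and $g$ was arbitrary: the HI property was made once and for all in the strip.

## 10. Minimality of $F_g$

*Proof of Theorem 3(3).* **Step 1: $g=g_0$.** We show that any $\xi'\in X_{g_0}$ is in the orbit closure of any $\xi\in X_{g_0}$. Write $\xi=Q(c,z)$, $\xi'=Q(c',z')$ with $z,z'\in\tilde P$ and $\mathrm{pr}_1z'\in[0,1]$. Fix $n\ge1$ and let $x=x_n(z)$, $y=y_n(z)$, $x'=x_n(z')\in[-C_n,C_n+1]$. Take $k\le N_n$ and $i$ from ($D_n$). Then
$$\tau^{-i}\tilde F_n^k(z)=\tilde H_n(x+k\alpha_n-i,\,y).$$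
This is within $\frac1n$ of $\tilde H_n(x+k\alpha_n-i,0)$ by (d), which is within $\frac1n$ of $\tilde H_n(x',0)$ by (e), which is within $\frac1n$ of $z'=\tilde H_n(x',y_n(z'))$ by (d). Since $k\le N_n$, (2) gives
$$|\tau^{-i}\tilde F^k(z)-z'|\le\tfrac3n+2^{-n-2}<\tfrac4n .$$
So $F_{g_0}^k\xi=Q(c,\tilde F^kz)=Q(g_0^ic,\tau^{-i}\tilde F^kz)$ with $d_0(g_0^ic,c')<\frac1n$ and $|\tau^{-i}\tilde F^kz-z'|<\frac4n$. Letting $n\to\infty$, continuity of $Q$ shows that $\xi'$ is in the orbit closure of $\xi$.

**Step 2: almost one-to-one extensions.** Let $\varrho:(C,g)\to(C_0,g_0)$ be one. The set $C^1=\{c:\varrho^{-1}(\varrho(c))=\{c\}\}$ is nonempty and $g$-invariant, because $\varrho^{-1}(\varrho(gc))=g(\varrho^{-1}(\varrho(c)))$; hence it is dense. With $Q_0:C_0\times E\to M_{g_0}$ the quotient map, $\hat\varrho:X_g\to X_{g_0}$, $Q(c,z)\mapsto Q_0(\varrho(c),z)$, is a factor map from $F_g$ to $F_{g_0}$. The fibre over $Q_0(c_0,z)$ is $\{Q(c,z):\varrho(c)=c_0\}$: if $Q_0(\varrho(c'),z')=Q_0(c_0,z)$, then $\varrho(c')=g_0^ic_0$ and $z'=\tau^{-i}z$ for some $i$, so $Q(c',z')=Q(g^{-i}c',z)$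 with $\varrho(g^{-i}c')=c_0$. In particular, for $c\in C^1$ the fibre over $Q_0(\varrho(c),z)$ is the single point $Q(c,z)$.

Let $Z\subset X_g$ be $F_g$-minimal. Then $\hat\varrho(Z)=X_{g_0}$ by minimality of $F_{g_0}$, so $Q(c,z)\in Z$ for all $c\in C^1$, $z\in\tilde P$. These points are dense in $X_g$, so $Z=X_g$, and $F_g$ is minimal. $\square$

## 11. Entropy of $F_g$

By (6), $F_g$ moves through about $\alpha k$ units of the strip in $k$ steps, so it should see about $\alpha k$ iterates of $g$. For a single $z$ the timetable is the same over all $c$, and this makes the count exact.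

*Proof of Theorem 3(2).* **Step 1: the lower bound $h_{top}(F_g)\ge\alpha h_{top}(g)$.** Fix $z\in\tilde P$ with $\mathrm{pr}_1z\in[0,1)$, put $x^{(k)}=\mathrm{pr}_1\tilde F^k(z)$, and let $0<\eta<\alpha$. As $x^{(k+1)}-x^{(k)}\in[\frac14,\frac34]$, for each integer $i\ge0$ the first $k=k_i\ge0$ with $x^{(k)}\ge i$ exists and satisfies $x^{(k_i)}\in[i,i+1)$. By (6), $x^{(k)}\ge k(\alpha-\eta)-C_\eta$; if $k_i\ge1$, applying this to $k_i-1$, where $x^{(k_i-1)}<i$, gives $k_i\le\frac{i+C_\eta}{\alpha-\eta}+1$, and for $k_i=0$ this is trivial. Moreover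
$$F_g^{k_i}Q(c,z)=Q(g^ic,\tau^{-i}\tilde F^{k_i}z),\qquad\tau^{-i}\tilde F^{k_i}z\in[0,1]\times I .$$
Let $d_C$ be a metric on $C$. Given $\delta>0$, compactness and injectivity of $c\mapsto Q(c,w)$ give $\delta'>0$ with $d(Q(c,w),Q(c',w))\ge\delta'$ whenever $d_C(c,c')\ge\delta$ and $w\in[0,1]\times I$. Since $k_i$ and $\tau^{-i}\tilde F^{k_i}z$ do not depend on $c$, an $(m,\delta)$-separated set $A\subset C$ for $g$ yields a set $\{Q(c,z):c\in A\}\subset X_g$ of the same cardinality that is $(n(m),\delta')$-separated for $F_g$, where $n(m)=\lceil\frac{m+C_\eta}{\alpha-\eta}\rceil+2$ exceeds $k_i$ for all $i<m$. Hence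
$$h_{top}(F_g)\ge\limsup_{m\to\infty}\frac{\log s_m(g,\delta)}{n(m)}=(\alpha-\eta)\limsup_{m\to\infty}\frac{\log s_m(g,\delta)}m .$$
Let $\delta\to0$ and then $\eta\to0$. In particular $h_{top}(F_g)=\infty$ if $h_{top}(g)=\infty$. This is all that Theorem 1 requires.

**Step 2: reduction of the upper bound to the base and the fibres.** Now let $h_{top}(g)<\infty$. Let $f$ be the homeomorphism of the compact space $P=\tilde P/\tau$ induced by $\tilde F$; then $Q(c,z)\mapsto[z]$ is a factor map $(X_g,F_g)\to(P,f)$. Bowen's inequality (Trans. AMS 153 (1971), Theorem 17) says that for a factor map $\rho:(X,T)\to(Y,S)$ of compact metric systems $h_{top}(T)\le h_{top}(S)+\sup_yh(T,\rho^{-1}(y))$. So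
$$h_{top}(F_g)\le h_{top}(f)+\sup_{w\in P}h(F_g,\text{fibre over }w).$$

**Step 3: $h_{top}(f)=0$.** We have $\tilde F_n^{q_n}=\tilde H_nT_{p_n}\tilde H_n^{-1}=\tau^{p_n}$, and $q_n\le N_n$ for $n\ge1$, so by (2) $|\tilde F^{q_n}-\tau^{p_n}|_\infty\le2^{-n-2}$; that is, $f^{q_n}\to\mathrm{id}$ uniformly. Let $\mu$ be an $f$-invariant probability measure and $\mathcal P$ a finite Borel partition. Approximating indicators in $L^1(\mu)$ by continuous functions, for which $\phi\circ f^{q_n}\to\phi$ uniformly, we get $\mu(A\,\triangle\,f^{-q_n}A)\to0$ for $A\in\mathcal P$. Hence for $A,B\in\mathcal P$ of positive measure, $\mu(A\cap f^{-q_n}B)$ tends to $\mu(B)$ if $A=B$ and to $0$ if $A\ne B$; so every term $-\mu(A\cap f^{-q_n}B)\log\frac{\mu(A\cap f^{-q_n}B)}{\mu(B)}$ of $H_\mu(\mathcal P\,|\,f^{-q_n}\mathcal P)$ tends to $0$. Therefore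
$$h_\mu(f,\mathcal P)=H_\mu\Big(\mathcal P\,\Big|\bigvee_{j\ge1}f^{-j}\mathcal P\Big)\le H_\mu(\mathcal P\,|\,f^{-q_n}\mathcal P)\to0 .$$
By the variational principle $h_{top}(f)=0$.

**Step 4: fibres.** Take $z\in\tilde P$ with $\mathrm{pr}_1z\in[0,1)$; every point of $P$ has such a representative. Since $Q(c,\tau^iz)=Q(g^ic,z)$, the fibre over $[z]$ is $\{Q(c,z):c\in C\}$. Let $\eta>0$. For $0\le l<k$ let $i_l=\lfloor x^{(l)}\rfloor$. By (6), $0\le i_l<m_k:=\lceil(\alpha+\eta)k+C_\eta\rceil+2$, and
$$F_g^lQ(c,z)=Q(g^{i_l}c,w_l),\qquad w_l=\tau^{-i_l}\tilde F^lz\in[0,1]\times I .$$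
Given $\varepsilon>0$ take $\delta$ such that $d_C(c,c')\le\delta$ implies $d(Q(c,w),Q(c',w))\le\varepsilon$ for $w\in[0,1]\times I$. An $(m_k,\delta)$-spanning set for $g$ gives a $(k,\varepsilon)$-spanning set for the fibre of no larger cardinality. As $m_k/k\to\alpha+\eta$, the fibre entropy is at most $(\alpha+\eta)h_{top}(g)$. Let $\eta\to0$. With Steps 1–3, $h_{top}(F_g)=\alpha h_{top}(g)$. $\square$

## 12. Minimal Cantor systems of prescribed entropy, and Theorems 1 and 2

It remains to supply Cantor systems. The next lemma builds blocks of lengths $\ell_n$ (powers of 2). Each block of level $n+1$ starts with a fixed word $W_n$ in which all pairs of level-$n$ blocks occur; this gives minimality and the one-point fibre. The number of blocks of each level is tuned so that the entropy is $s$.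

**Lemma 7.** For every $s\in(0,\infty)$ there is a minimal Cantor system $(Y_s,G_s)$ with $h_{top}(G_s)=s$ which is an almost one-to-one extension of the 2-adic odometer $(\mathbb Z_2,o\mapsto o+1)$.

*Proof.* **Step 1: the blocks.** Let $A$ be a finite set with $M_0=|A|\ge2$ and $M_0>e^s$; put $\ell_0=1$, $\mathcal B_0=A$. Suppose we are given $\mathcal B_n\subset A^{\ell_n}$ with $\ell_n$ a power of 2, $M_n=|\mathcal B_n|\ge2$ and $M_n>e^{s\ell_n}$. Let $W_n$ be the concatenation of all ordered pairs $BB'$ with $B,B'\in\mathcal B_n$; it consists of $t_n=2M_n^2\ge8$ blocks. For $k_n$ large put $\ell_{n+1}=2^{k_n}\ell_n$, $r_n=2^{k_n}-t_n>0$, and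
$$\mathcal B_{n+1}=\{W_nu:u\in\mathcal U_n\},\qquad\mathcal U_n\subset\mathcal B_n^{r_n},\qquad|\mathcal U_n|=M_{n+1}:=\lfloor e^{s\ell_{n+1}}\rfloor+1 .$$
There are enough words for large $k_n$, because
$$M_n^{r_n}=\exp\Big(\ell_{n+1}\,\tfrac{\log M_n}{\ell_n}\,(1-t_n2^{-k_n})\Big)\quad\text{and}\quad\tfrac{\log M_n}{\ell_n}>s .$$
Again $M_{n+1}\ge2$ and $M_{n+1}>e^{s\ell_{n+1}}$, so the induction continues; and $\frac{\log M_n}{\ell_n}\to s$.

**Step 2: the system.** Let
$$Y=\{(o,y)\in\mathbb Z_2\times A^{\mathbb Z}:\ \forall n\ \forall i\in\mathbb Z:\ o+i\equiv0\ (\ell_n)\Rightarrow y_i\dots y_{i+\ell_n-1}\in\mathcal B_n\},$$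
and $G(o,y)=(o+1,(y_{i+1})_i)$, a homeomorphism of the compact zero-dimensional space $Y$. Every $o\in\mathbb Z_2$ has a nonempty fibre in $Y$: concatenations of $\mathcal B_N$-blocks aligned to $o$ satisfy the conditions for $n\le N$; let $N\to\infty$ and use compactness. So $(o,y)\mapsto o$ is a factor map onto the odometer.

**Step 3: minimality.** Let $(o,y),(o',y')\in Y$ and $2m+1\le\ell_n$. The window $[-m,m]$ lies in two consecutive $\mathcal B_n$-blocks $BB'$ of $y'$ occupying $[i',i'+2\ell_n)$, with $i'\equiv-o'\ (\ell_n)$. Any $\mathcal B_{n+1}$-block of $y$, starting at $i$ with $o+i\equiv0\ (\ell_{n+1})$, contains $BB'$ at position $i+j\ell_n$ for some $j$, inside its word $W_n$. With $k=i+j\ell_n-i'$ we get $o+k\equiv-i'\equiv o'\ (\ell_n)$ and $y_{q+k}=y'_q$ for $|q|\le m$. As $n$ and $m$ may be taken arbitrarily large, every orbit is dense. $Y$ is infinite because $\mathbb Z_2$ is, so by Section 3 it is a minimal Cantor system.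

**Step 4: a one-point fibre.** Choose $o$ with $o\bmod\ell_{n+1}=(o\bmod\ell_n)+a_n\ell_n$, $1\le a_n\le t_n-2$, for all $n$. For $(o,y)\in Y$, coordinate $0$ sits in its $\mathcal B_{n+1}$-block at position $o\bmod\ell_{n+1}\in[\ell_n,(t_n-1)\ell_n)$, so $y|_{[-\ell_n,\ell_n]}$ is read off from the fixed word $W_n$, of length $t_n\ell_n$. As this holds for all $n$, $y$ is determined by $o$.

**Step 5: entropy.** Let $\mathcal P_m$ be the clopen partition by $(o\bmod2^m,y_0)$. Every open cover of $Y$ is refined by $\bigvee_{|i|\le M}G^i\mathcal P_m$ for large $m,M$, so $h_{top}(G)=\sup_mh(G,\mathcal P_m)$, where $h(G,\mathcal P_m)$ is the exponential growth rate of the number of $\mathcal P_m$-itineraries. An itinerary of length $L$ is determined by $o\bmod2^m$, $o\bmod\ell_n$ and the $\mathcal B_n$-blocks meeting $[0,L)$, of which there are at most $L/\ell_n+2$; so there are at most $2^m\ell_nM_n^{L/\ell_n+2}$ itineraries. Thus $h_{top}(G)\le\frac{\log M_n}{\ell_n}$ for all $n$, that is, $h_{top}(G)\le s$. Conversely, at least $M_n$ words of length $\ell_n$ occur in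 the coordinate $y$, since each $B\in\mathcal B_n$ occurs in $W_n$. The entropy of the subshift factor $\{y:(o,y)\in Y\}$ is the limit of $\frac1\ell\log$ of its number of words of length $\ell$, so it is at least $\lim\frac{\log M_n}{\ell_n}=s$; hence $h_{top}(G)\ge s$. Put $(Y_s,G_s)=(Y,G)$. $\square$

**Lemma 8.** There is a minimal Cantor system $(C_\infty,g_\infty)$ with $h_{top}(g_\infty)=\infty$.

*Proof.* Let $C_\infty$ be a minimal subset of $\prod_{k\ge1}(Y_k,G_k)$, with $Y_k$ from Lemma 7 for $s=k$, and $g_\infty$ the restriction of the product map. It is compact, metrizable and zero-dimensional. By minimality of $Y_k$ it projects onto each $Y_k$, so it is infinite, hence a Cantor set, and $h_{top}(g_\infty)\ge k$ for all $k$. $\square$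

*Proof of Theorem 1.* Apply Theorem 3 with $(C_0,g_0)=(C_\infty,g_\infty)$. By (1) $X=X_{g_\infty}$ is an HI continuum, by (3) $F=F_{g_\infty}$ is minimal on $X$, and by the lower bound in (2) $h_{top}(F)\ge\alpha h_{top}(g_\infty)=\infty$, since $\alpha\ge\frac14$. $\square$

*Proof of Theorem 2.* For $s=\infty$ use the system just constructed, together with the full statement (1). For $s<\infty$ apply Theorem 3 with $(C_0,g_0)$ the 2-adic odometer. This gives one pair $(\tilde F,\tilde P)$ and one $\alpha\in[\frac14,\frac34]$, fixed before $g$ is chosen. If $s=0$ take $g=g_0$, which is an isometry for the 2-adic metric and so has entropy $0$. If $0<s<\infty$ take $g=G_{s/\alpha}$ on $Y_{s/\alpha}$ from Lemma 7, an almost one-to-one extension of the odometer. By (1)–(3), $X_g$ is a one-dimensional HI continuum whose nondegenerate proper subcontinua are pseudo-arcs, $F_g$ is minimal, and $h_{top}(F_g)=\alpha h_{top}(g)=s$. $\square$
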